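# Counting members of a language with one count excluded

## 1. Three pairs of words and an automaton that compares them

Over the alphabet $\{0,1\}$ take the infinite word
$$\alpha = 0\,1\,00\,1\,000\,1\,0000\,1\cdots$$
and let $A_\alpha$ be the set of finite words that come before $\alpha$ in the dictionary order $<_{\rm lex}$. Here $x<_{\rm lex}y$ means that $x$ is a proper prefix of $y$, or that $x$ has the smaller letter at the first position where the two differ. Take the words
$$00 \;<_{\rm lex}\; 010 \;<_{\rm lex}\; 011 \;<_{\rm lex}\; 1 .$$
Since $\alpha$ starts with $0100$, the word $00$ is below $\alpha$ (second letter), $010$ is a prefix of $\alpha$ and so below it, $011$ is above (third letter), and $1$ is above (first letter). So $00,010\in A_\alpha$ and $011,1\notin A_\alpha$.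

Now let a finite automaton read two words $x,y$ in parallel, one letter of each per step, the shorter word padded at the end by blanks. It can find out which word is smaller in the dictionary order: it waits for the first position where they differ and counts the blank as smaller than every letter. Run it on three pairs:

| pair | state reached | (is $x\in A_\alpha$?, is $y\in A_\alpha$?) | members of $A_\alpha$ |
|---|---|---|---|
| $(00,010)$ | "$x$ smaller" | $(1,1)$ | $2$ |
| $(010,011)$ | "$x$ smaller" | $(1,0)$ | $1$ |
| $(011,1)$ | "$x$ smaller" | $(0,0)$ | $0$ |

The automaton has learned something about membership: when $x$ is smaller, the pattern $(0,1)$ is impossible, because $A_\alpha$ is closed downward. But it has learned nothing about the *number* of members: all of $0,1,2$ occur at one state. And $A_\alpha$ is not regular (Lemma 3 below). So excluding one bit pattern out of four, on every pair, is possible for a nonregular language. Suppose instead that an automaton always manages to exclude one *count*. Must the language then be regular?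

**Definition.** Let $\Sigma$ be a finite alphabet, $A\subseteq\Sigma^*$, $n\ge1$. Write $\chi_A$ for the characteristic function of $A$ and $\chi_A^n(x_1,\dots,x_n)=(\chi_A(x_1),\dots,\chi_A(x_n))$. The cardinality function is
$$\#_A^n(x_1,\dots,x_n)=|\{x_1,\dots,x_n\}\cap A|\in\{0,\dots,n\}.$$

**Definition.** A function $f:(\Sigma^*)^n\to R$ is *$m$-enumerable by a finite automaton* if there is a deterministic finite automaton $M$ that reads $x_1,\dots,x_n$ synchronously in parallel, the shorter words padded at the end by a blank $\Box\notin\Sigma$ (so $M$ reads one word over $(\Sigma\cup\{\Box\})^n$), whose states are labelled by sets of at most $m$ elements of $R$, and such that for every input the label $E$ of the state reached at the end satisfies $f(x_1,\dots,x_n)\in E$.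

Every $\#_A^n$ is $(n+1)$-enumerable: label every state with $\{0,\dots,n\}$. The following known weak cardinality theorems say that less freedom forces regularity:

* If $\chi_A^n$ is $n$-enumerable by a finite automaton, then $A$ is regular.
* If $\#_A^2$ is $2$-enumerable by a finite automaton, then $A$ is regular.
* If $\#_A^n$ is $n$-enumerable by a finite automaton that never enumerates both $0$ and $n$, then $A$ is regular.

The conjecture, taken from "Weak Cardinality Theorems for First-Order Logic", removes the restrictions. It is true.

**Theorem 1.** For every $n\ge1$, every finite alphabet $\Sigma$ and every $A\subseteq\Sigma^*$: if $\#_A^n$ is $n$-enumerable by a finite automaton, then $A$ is regular.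

The bound $n$ cannot be raised to $n+1$, since $(n+1)$-enumerability holds for all $A$, and nonregular languages exist.

## 2. Relations recognized by parallel reading

We will not construct an automaton for $A$ directly. We will write a first-order formula for $A$ and let a textbook fact turn it into an automaton.

**Definition.** For words $x_1,\dots,x_k$ ($k\ge 1$), their *padded word* is the word of length $\max_i|x_i|$ over $(\Sigma\cup\{\Box\})^k$ whose $i$-th track is $x_i$ followed by blanks. A relation $R\subseteq(\Sigma^*)^k$ is *automatic* if the set of padded words of its tuples is regular.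

For example, "$x\le_{\rm lex}y$" is automatic by the comparison above, and "$|x|=|y|$" is automatic: accept the padded words in which no blank occurs. For $k=1$ the padded word of $x$ is $x$, so a unary automatic relation is a regular language.

**Fact 2 (Hodgson; Khoussainov–Nerode; Blumensath–Grädel).** Equality and singletons $\{w\}$ are automatic, and every relation first-order definable from automatic relations, with parameters from $\Sigma^*$, is automatic.

*Proof.* Equality is recognized by accepting the words all of whose letters have the form $(a,a)$ with $a\in\Sigma$; singletons are finite. Let $V_k$ be the set of all padded words with $k$ tracks. A word belongs to $V_k$ iff no track shows a letter of $\Sigma$ after a blank and the all-blank letter $\bar\Box$ does not occur. So $V_k$ is regular.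

Go by induction on formulas; a sentence can be given a dummy free variable. Conjunction and disjunction are intersection and union, after adding tracks so that the variables agree. Negation is complement inside $V_k$. Permuting tracks is a renaming of letters. To add a track, run the old automaton on the old tracks and let it stand still on letters that are blank on all old tracks. For $\exists y$, erase the track of $y$. This leaves a regular language $L$, whose words may end in letters $\bar\Box$, namely when $y$ was longer than the other words. The new relation consists of the $u\in V_k$ with $u\bar\Box^t\in L$ for some $t\ge0$. It is regular: take a deterministic automaton for $L$, declare accepting those states from which some $\bar\Box^t$ leads to acceptance, and intersect with $V_k$. Repeated variables and parameters reduce to this: $R(x,x)$ is $\exists y\,(y=x\wedge R(x,y))$ and $R(x,w)$ is $\exists y\,(y=w\wedge R(x,y))$. $\square$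

A first use of the fact settles the claim from Section 1.

**Lemma 3.** Let $\Sigma$ be a linearly ordered alphabet containing letters $0<1$. Then $A_\alpha=\{x\in\Sigma^*:x<_{\rm lex}\alpha\}$ is not regular.

*Proof.* The word $\alpha$ is not ultimately periodic. If it had period $q$ from some point on, a block of at least $q$ zeros beyond that point would force only zeros afterwards, but $\alpha$ has infinitely many $1$s and arbitrarily long blocks of zeros.

A word of length $m$ is in $A_\alpha$ iff it is $\le_{\rm lex}$ the prefix of $\alpha$ of length $m$: that prefix is in $A_\alpha$, and any other word of length $m$ differs from it at some position, where the comparison with $\alpha$ is decided. So the set $\mathrm{Pr}$ of finite prefixes of $\alpha$ is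
$$\{x\in A_\alpha:\ \text{there is no } y\in A_\alpha \text{ with } |y|=|x| \text{ and } x<_{\rm lex}y\}.$$
If $A_\alpha$ were regular, Fact 2 would make $\mathrm{Pr}$ regular. In a deterministic automaton for $\mathrm{Pr}$, two prefixes of $\alpha$ of lengths $i<j$ reach the same state. Then the same words $w$ continue both inside $\mathrm{Pr}$. These $w$ are the prefixes of the tail of $\alpha$ after position $i$, and also those of the tail after position $j$. So the two tails coincide and $\alpha$ is ultimately periodic, a contradiction. $\square$

## 3. One word, and one letter

**The case $n=1$.** Each label has at most one element and contains $\#_A^1(x)=\chi_A(x)$. So the automaton decides $A$.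

**The case of a one-letter alphabet.** Here pumping does everything. Identify $\{1\}^*$ with $\mathbb N$ by length.

**Lemma 4.** Let $A\subseteq\{1\}^*$ be nonregular and let $M$ be a deterministic finite automaton reading $n$ words synchronously. Then $M$ has a state $q$ such that for every $b\in\{0,1\}^n$ there are pairwise distinct $x_1,\dots,x_n$ with $\chi_A^n(x_1,\dots,x_n)=b$ on which $M$ ends in $q$.

*Proof.* Let $Q$ be the state set and $m=|Q|!$. If every residue class modulo $m$ were, up to finitely many elements, inside $A$ or inside its complement, then $A$ would be a union of residue classes up to finitely many elements, hence regular. So some residue class meets both $A$ and its complement in infinite sets.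

Given $b$, choose $x_1<\dots<x_n$ in this class with $\chi_A(x_i)=b_i$, with $x_1\ge|Q|$ and all gaps at least $|Q|$. On this tuple $M$ reads the letter $(1,\dots,1)$ exactly $x_1$ times, then $(\Box,1,\dots,1)$ exactly $x_2-x_1$ times, and so on. Repeating one letter iterates a map $Q\to Q$. After at most $|Q|$ steps one is on a cycle, whose length is at most $|Q|$ and so divides $m$. Thus after $k\ge|Q|$ repetitions the state depends only on the starting state and on $k$ modulo $m$. All $x_1$ here are congruent modulo $m$ and all gaps are divisible by $m$. So the final state is the same for all $b$. $\square$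

If $\#_A^n$ were $n$-enumerable with $A$ nonregular over one letter, the label of $q$ would contain all of $0,\dots,n$, which is too many. So Theorem 1 holds over one letter.

Over two letters the analogue of Lemma 4 is false: for the comparing automaton and $A_\alpha$, no state of distinct pairs carries all four patterns. What did occur at one state in Section 1 was the staircase $00,10,11$. Such a staircase already realizes every count, and this weaker target is what we shall aim for.

## 4. Deducing memberships from finitely many known words

Let $M$ witness that $\#_A^n$ is $n$-enumerable, and let $E(x_1,\dots,x_n)$ be the label it reaches, so $|E(x_1,\dots,x_n)|\le n$. What does $M$ tell us about $A$?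

**Definition.** A finite partial function $f:\Sigma^*\to\{0,1\}$ is *admissible* if $\sum_i f(x_i)\in E(x_1,\dots,x_n)$ for all pairwise distinct $x_1,\dots,x_n\in\operatorname{dom}f$.

So an admissible function is a guess about finitely many memberships that $M$ does not refute. We test only distinct words, because $\#_A^n$ counts a *set*: on $(x,x,y)$ with $x\ne y$ both in $A$, its value is $2$ while the bits add up to $3$. For distinct words $\sum_i\chi_A(x_i)=\#_A^n(x_1,\dots,x_n)$, so every restriction $\chi_A|_F$ to a finite set is admissible.

The sensible first attempt is this. Store the true memberships on a finite set $F$. To decide a new word $x$, see which of the two values at $x$ is compatible with $\chi_A|_F$ and $M$. If some fixed $F$ always leaves one value, we can decide $A$.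

**Where it works.** Let $n=2$ and let $M$ be the automaton whose output is always $\{0,1\}$. It is correct for $A=\{w\}$. Admissible means: at most one value is $1$. Store $F=\{w\}$. For $x\ne w$ the value $1$ would make two $1$s, so $x\notin A$ is forced. Note that $M$ is the same for every $w$, so the stored words cannot be dispensed with.

**Where it stops.** The same $M$ is correct for $A=\varnothing$. Whatever finite $F$ we store, all stored values are $0$, and for every $x\notin F$ *both* values at $x$ are admissible and remain so when any further words get the value $0$. No finite set ever forces anything.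

But the two values at $x$ are not on a par. After setting $x$ to $1$, no free choice is left anywhere; after setting it to $0$, one more free choice remains. So we should measure how much freedom a guess leaves, namely how deep a binary tree of free choices can be grown above it. The plan is to show that this depth is bounded, to store a finite piece of $A$ with as little freedom as possible, and then to decide $x$ by asking which value *preserves* the freedom. For $A=\varnothing$ this selects the value $0$ everywhere.

The boundedness has to come from a combinatorial statement: a deep binary tree of guesses contains a staircase.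

## 5. Staircases in binary trees

**Definition.** Let $X$ be a set and $G$ a set of functions $X\to\{0,1\}$. A *$G$-tree of height $0$* is an element $g\in G$; its only leaf is $g$, and it has no labels. A *$G$-tree of height $h+1$* is a triple $T=(x,T_0,T_1)$ with $x\in X$, where for $b=0,1$, $T_b$ is a $G$-tree of height $h$ all of whose leaves $g$ satisfy $g(x)=b$. Its leaves are those of $T_0$ and $T_1$; its labels are $x$ and the labels of $T_0$ and $T_1$.

A tree $(a,(b,g_{00},g_{01}),(c,g_{10},g_{11}))$ of height $2$ requires, for instance, $g_{01}(a)=0$ and $g_{01}(b)=1$, but prescribes nothing for $g_{01}(c)$. Different branches may query different points.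

**A case by hand.** In such a tree of height $2$ there are two labels $x_1\ne x_2$ on which the leaves show the patterns $(0,0),(1,0),(1,1)$. Indeed, $a\neq b$ and $a\ne c$, since on the leaves below $b$ (respectively $c$) the point $b$ (respectively $c$) takes both values and $a$ only one. On $(b,a)$ the leaves $g_{00},g_{01}$ show $(0,0),(1,0)$; if some leaf shows $(1,1)$, we are done with $(x_1,x_2)=(b,a)$. Otherwise $g_{10}(b)=g_{11}(b)=0$. On $(a,c)$ the leaves $g_{10},g_{11}$ show $(1,0),(1,1)$; if some leaf shows $(0,0)$, we are done with $(a,c)$. Otherwise $g_{00}(c)=g_{01}(c)=1$. Then on $(c,b)$ the leaves $g_{10},g_{00},g_{01}$ show $(0,0),(1,0),(1,1)$. Here $b\ne c$, because $g_{00}$ takes the value $0$ at $b$ and $1$ at $c$.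

For general $n$ we do not optimize the height. One observation is used repeatedly.

**(5.1)** If $y$ is a label of $T$, then $T$ has leaves $g,g'$ with $g(y)=0$ and $g'(y)=1$: look at a subtree whose root carries the label $y$.

The induction for staircases will extend a staircase by one point and one function. The new function should be constant on all points involved. So fix a leaf $g$ and color each label $y$ by $g(y)$; we want a fairly high tree all of whose labels have one color. The next lemma supplies it.

**Lemma 5 (splitting the labels).** Let $X=X_0\sqcup X_1$, $a_0,a_1\ge1$, and let $T$ be a $G$-tree of height $a_0+a_1-1$. Then for some $c\in\{0,1\}$ there is a $G$-tree $T'$ of height $a_c$ whose labels all lie in $X_c$, whose labels are labels of $T$, and whose leaves are leaves of $T$.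

*Proof.* Induction on $a_0+a_1$. The height is at least $1$, so $T=(x,T_0,T_1)$. Let $x\in X_c$ and $c'=1-c$.

If $a_c=1$, take $T'=(x,g_0,g_1)$ with $g_b$ any leaf of $T_b$. It has height $1=a_c$ and only the label $x\in X_c$. This covers in particular $a_0=a_1=1$.

If $a_c\ge2$, both $T_0$ and $T_1$ have height $(a_c-1)+a_{c'}-1$. Apply the induction hypothesis to each, with $a_c-1$ in place of $a_c$. If one of them yields a tree of height $a_{c'}$ with labels in $X_{c'}$, that tree will do. Otherwise, for $b=0,1$ we get a tree $T_b'$ of height $a_c-1$ with labels in $X_c$, whose labels and leaves are among those of $T_b$. Its leaves $g$ are leaves of $T_b$, so $g(x)=b$. Hence $(x,T_0',T_1')$ is a $G$-tree of height $a_c$ with labels in $X_c$. $\square$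

**Lemma 6 (ladder lemma).** Let $T$ be a $G$-tree of height $2^n-1$, $n\ge0$. Then there are pairwise distinct labels $x_1,\dots,x_n$ of $T$ and leaves $g_0,\dots,g_n$ of $T$ such that
$$g_j(x_i)=1\iff i\le j. \tag{5.2}$$

*Proof.* Induction on $n$. For $n=0$ let $g_0$ be the only leaf.

Suppose the lemma holds for $n$, and let $T$ have height $2^{n+1}-1=2^n+2^n-1$. Pick any leaf $g$ of $T$ and put $X_c=\{y\in X:g(y)=c\}$. Lemma 5 with $a_0=a_1=2^n$ gives $c$ and a $G$-tree $T'=(x,T_0',T_1')$ of height $2^n$, with labels in $X_c$, all its labels and leaves coming from $T$. So $g$ takes the value $c$ on every label of $T'$.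

Now use the subtree on which $x$ takes the *opposite* value. The tree $T'_{1-c}$ has height $2^n-1$, so by induction it has distinct labels $y_1,\dots,y_n$ and leaves $f_0,\dots,f_n$ with $f_j(y_i)=1\iff i\le j$. All leaves of $T'_{1-c}$ take the value $1-c$ at $x$, while by (5.1) some leaf of it takes the value $c$ at $y_i$. Hence $x\ne y_i$ for all $i$. We have $f_j(x)=1-c$ for all $j$, and $g(x)=g(y_1)=\dots=g(y_n)=c$.

* If $c=1$: take the points $(y_1,\dots,y_n,x)$ and the functions $(f_0,\dots,f_n,g)$. Each $f_j$ vanishes at the last point $x$, and $g$ is $1$ everywhere.
* If $c=0$: take the points $(x,y_1,\dots,y_n)$ and the functions $(g,f_0,\dots,f_n)$. Now $g$ is $0$ everywhere. The function $f_j$ stands at index $j+1$; it is $1$ at the first point $x$, and it is $1$ at $y_i$, the point of index $i+1$, iff $i+1\le j+1$.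

In both cases (5.2) holds for $n+1$. $\square$

## 6. A bounded rank on finite guesses

We now define the amount of freedom and prove that it is bounded. Only a few properties of admissibility matter, and we isolate them so that the same text serves again in Section 8. Let $U$ be a nonempty set, $A\subseteq U$ and $n\ge1$. Let some of the finite partial functions $U\to\{0,1\}$ be called admissible, such that:

* **(P1)** restrictions of admissible functions are admissible;
* **(P2)** $\chi_A|_F$ is admissible for every finite $F\subseteq U$;
* **(P3)** there are no pairwise distinct $x_1,\dots,x_n\in U$ and admissible $g_0,\dots,g_n$, all defined at $x_1,\dots,x_n$, with $g_j(x_i)=1\iff i\le j$.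

**Step 1: the automaton's admissible functions qualify.** Take $U=\Sigma^*$ and the definition of Section 4. (P1) is immediate and (P2) was shown there. If (P3) failed, then $\sum_i g_j(x_i)=j$, so admissibility of $g_j$ would give $j\in E(x_1,\dots,x_n)$ for all $j=0,\dots,n$, contradicting $|E(x_1,\dots,x_n)|\le n$.

**Step 2: defining the rank.** Put
$$d=2^n-1,\qquad \ell=2^d-1 .$$
Let $p,q,f$ stand for finite partial functions $U\to\{0,1\}$.

* $P_0$ is the set of $p$ such that for every $Y\subseteq U$ with $|Y|\le\ell$ there is an admissible $f\supseteq p$ with $\operatorname{dom}f=\operatorname{dom}p\cup Y$.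
* $P_{r+1}$ is the set of $p$ such that for some $x\notin\operatorname{dom}p$ both $p\cup\{(x,0)\}$ and $p\cup\{(x,1)\}$ are in $P_r$.

So $p\in P_r$ means that a binary tree of $r$ successive free choices grows above $p$, with every branch ending in $P_0$. Why does $P_0$ ask for more than admissibility? In a tree of choices, a branch fixes values only at the points queried along it. To form a $G$-tree, each leaf must be a function defined at *all* points queried in the whole tree. A binary tree of height $d$ has $2^d-1=\ell$ query nodes, and $P_0$ promises admissible values there.

**The two examples.** Let $n=2$, so $d=3$, $\ell=7$, with $U=\Sigma^*$ infinite and constant output $\{0,1\}$. Then $P_0$ consists of the $p$ with at most one value $1$ (extend by zeros). $P_1$ consists of the $p$ with no value $1$: from such a $p$ any new $x$ is a free choice, while a $p$ with a $1$ admits no second $1$. And $P_2=\varnothing$, since $p\cup\{(x,1)\}\notin P_1$. For $A=\varnothing$, every $\chi_A|_F$ is in $P_1$. For $A=\{w\}$, $\chi_A|_F$ is in $P_1$ if $w\notin F$, but only in $P_0$ if $w\in F$.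

**Step 3: knowing more leaves less freedom.**

**Lemma 7.** If $p\subseteq q\in P_r$, then $p\in P_r$. Consequently $P_{r+1}\subseteq P_r$.

*Proof.* For $r=0$ and a given $Y$, take an admissible $f\supseteq q$ with domain $\operatorname{dom}q\cup Y$ and restrict it to $\operatorname{dom}p\cup Y$; use (P1). Suppose the claim holds for $r$, and let $p\subseteq q\in P_{r+1}$ with witness $x\notin\operatorname{dom}q$. Then $x\notin\operatorname{dom}p$ and $p\cup\{(x,b)\}\subseteq q\cup\{(x,b)\}\in P_r$, so $p\cup\{(x,b)\}\in P_r$ for $b=0,1$. Hence $p\in P_{r+1}$. Finally, if $p\in P_{r+1}$ with witness $x$, then $p\subseteq p\cup\{(x,0)\}\in P_r$, so $p\in P_r$. $\square$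

**Step 4: the freedom is bounded.** Here the ladder lemma enters.

**Lemma 8.** $P_d=\varnothing$.

*Proof.* Suppose $p\in P_d$. Unfold the definition $d$ times. For binary strings $s$ of length $|s|\le d$ we get functions $p_s$, and for $|s|<d$ points $x_s\notin\operatorname{dom}p_s$, with
$$p_\varnothing=p,\qquad p_s\in P_{d-|s|},\qquad p_{sb}=p_s\cup\{(x_s,b)\}\quad(b=0,1).$$
Let $Y=\{x_s:|s|<d\}$, so $|Y|\le2^d-1=\ell$. For $\lambda\in\{0,1\}^d$ we have $p_\lambda\in P_0$, so there is an admissible $f_\lambda\supseteq p_\lambda$ with domain $\operatorname{dom}p_\lambda\cup Y=\operatorname{dom}p\cup Y$. Put $g_\lambda=f_\lambda|_Y$, which is admissible by (P1). If $\lambda$ extends $sb$, then $f_\lambda\supseteq p_\lambda\supseteq p_{sb}$, so $g_\lambda(x_s)=b$.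

Let $X=Y$ and $G=\{g_\lambda:\lambda\in\{0,1\}^d\}$. Put $T_\lambda=g_\lambda$ for $|\lambda|=d$ and $T_s=(x_s,T_{s0},T_{s1})$ for $|s|<d$. The leaves of $T_{sb}$ are the $g_\lambda$ with $\lambda$ extending $sb$, and they take the value $b$ at $x_s$. So $T_\varnothing$ is a $G$-tree of height $d=2^n-1$. Lemma 6 gives distinct $x_1,\dots,x_n\in Y$ and admissible $g_0,\dots,g_n$ with $g_j(x_i)=1\iff i\le j$. This contradicts (P3). $\square$

**Step 5: a piece of $A$ with least freedom decides every other element.**

**Lemma 9.** There are a finite $F\subseteq U$ and $r\in\{0,\dots,d-1\}$ such that, with $p=\chi_A|_F$,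
$$\text{for all }x\notin F:\qquad x\in A\iff p\cup\{(x,1)\}\in P_r. \tag{6.1}$$

*Proof.* For finite $F$ we have $\chi_A|_F\in P_0$: given $Y$, the function $\chi_A|_{F\cup Y}$ is admissible by (P2). By Lemmas 7 and 8 the number
$$r(F)=\max\{r:\chi_A|_F\in P_r\}$$
exists and lies in $\{0,\dots,d-1\}$. Choose $F$ with $r:=r(F)$ as small as possible, and let $x\notin F$. By minimality $r(F\cup\{x\})\ge r$, so by Lemma 7
$$p\cup\{(x,\chi_A(x))\}=\chi_A|_{F\cup\{x\}}\in P_r .$$
If also $p\cup\{(x,1-\chi_A(x))\}\in P_r$, then $x$ witnesses $p\in P_{r+1}$, contradicting $r(F)=r$. So exactly one value at $x$ keeps us in $P_r$, and it is the true one. This is (6.1). $\square$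

In the examples: for $A=\varnothing$ we may take $F=\varnothing$ and $r=1$, and $\{(x,1)\}\notin P_1$ for every $x$. For $A=\{w\}$ the minimum is $r=0$, attained at $F=\{w\}$, and $\{(w,1),(x,1)\}\notin P_0$ for every $x\ne w$.

## 7. From the rank to a formula, and from the formula to an automaton

**Step 6: the classes $P_r$ are first-order.** Now let $U$ be the universe of a structure $\mathfrak U$, keep (P1)–(P3), and assume in addition:

* **(P4)** for every $k\ge1$ and $\beta\in\{0,1\}^k$ there is a first-order formula $\mathrm{Adm}_\beta(z_1,\dots,z_k)$, possibly with parameters, that holds at $(z_1,\dots,z_k)$ iff the set of pairs $\{(z_i,\beta_i):1\le i\le k\}$ is a function and this function is admissible.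

**Lemma 10.** Under (P1)–(P4), $A$ is first-order definable in $\mathfrak U$ with parameters.

*Proof.* For $k\ge0$, $\beta\in\{0,1\}^k$ and $z=(z_1,\dots,z_k)$ define
$$\Phi_{0,\beta}(z):\quad \forall y_1\cdots\forall y_\ell\ \bigvee_{\gamma\in\{0,1\}^\ell}\mathrm{Adm}_{\beta\gamma}(z,y),$$
$$\Phi_{r+1,\beta}(z):\quad \exists x\,\Big(\bigwedge_i x\ne z_i\ \wedge\ \Phi_{r,\beta0}(z,x)\ \wedge\ \Phi_{r,\beta1}(z,x)\Big).$$
The numbers $\ell$ and $r$ are fixed, so these are genuine first-order formulas. We claim: for pairwise distinct $z_1,\dots,z_k$ and $p=\{(z_i,\beta_i):1\le i\le k\}$,
$$\Phi_{r,\beta}(z)\iff p\in P_r. \tag{7.1}$$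

Let $r=0$. If $p\in P_0$ and $y_1,\dots,y_\ell$ are given, put $Y=\{y_1,\dots,y_\ell\}$, take an admissible $f\supseteq p$ with domain $\operatorname{dom}p\cup Y$, and let $\gamma_t=f(y_t)$; then $\mathrm{Adm}_{\beta\gamma}(z,y)$ holds. Conversely, let $\Phi_{0,\beta}(z)$ hold and let $1\le|Y|\le\ell$. List $Y$ as $y_1,\dots,y_\ell$ with repetitions and take $\gamma$ with $\mathrm{Adm}_{\beta\gamma}(z,y)$. By (P4) the pairs $(z_i,\beta_i)$ and $(y_t,\gamma_t)$ form an admissible function; it extends $p$ and has domain $\operatorname{dom}p\cup Y$. The set $Y=\varnothing$ remains. Since $n\ge1$ we have $d\ge1$ and $\ell\ge1$, so we may take a one-element $Y$ and restrict to $\operatorname{dom}p$ by (P1). The step from $r$ to $r+1$ is the definition of $P_{r+1}$, applied with the distinct elements $z_1,\dots,z_k,x$.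

Now take $F=\{w_1,\dots,w_k\}$ (distinct $w_i$) and $r$ from Lemma 9, and let $\beta_i=\chi_A(w_i)$. By (6.1) and (7.1),
$$A\setminus F=\{x\in U\setminus F:\ \Phi_{r,\beta1}(w_1,\dots,w_k,x)\}.$$
This is definable with parameters, and $A$ differs from it only by the finite set $A\cap F$. So $A$ is definable with parameters. $\square$

**Step 7: proof of Theorem 1.** Let $M$ witness that $\#_A^n$ is $n$-enumerable. For $0\le j\le n$ let
$$S_j=\{(x_1,\dots,x_n)\in(\Sigma^*)^n:\ j\in E(x_1,\dots,x_n)\}.$$
Each $S_j$ is automatic: accept, among the padded words, those that lead $M$ to a state whose label contains $j$. Consider the structure $(\Sigma^*,S_0,\dots,S_n)$ and the admissible functions of Section 4. (P1)–(P3) hold by Step 1. For (P4) let $\mathrm{Adm}_\beta(z)$ be the conjunction of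

* $z_i\ne z_j$, for all $i,j$ with $\beta_i\ne\beta_j$; this says that the pairs form a function;
* "if $z_{i_1},\dots,z_{i_n}$ are pairwise distinct, then $S_{\beta_{i_1}+\dots+\beta_{i_n}}(z_{i_1},\dots,z_{i_n})$", for all $i_1,\dots,i_n\in\{1,\dots,k\}$; this says that the function is admissible.

The conjunction is finite. By Lemma 10, $A$ is first-order definable with parameters from the automatic relations $S_0,\dots,S_n$. By Fact 2, $A$ is regular. This proves Theorem 1. $\blacksquare$

## 8. The same theorem in an arbitrary structure

The only property of counts that the proof used is (P3): no label accommodates a full staircase. We now let the labels be sets of bit patterns.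

**Definition.** Let $\mathcal D$ be a family of subsets of $\{0,1\}^n$, $n\ge1$. For a permutation $\pi$ of $\{1,\dots,n\}$ the *chain* is $C_\pi=\{v_0^\pi,\dots,v_n^\pi\}$, where $v_j^\pi\in\{0,1\}^n$ has entry $1$ at coordinate $\pi(i)$ iff $i\le j$. Condition $(\dagger)$ reads:
$$(\dagger)\qquad\text{there is a permutation }\pi\text{ such that no }D\in\mathcal D\text{ contains }C_\pi.$$

For $n=2$ the two chains are $\{00,10,11\}$ and $\{00,01,11\}$. The comparison of Section 1 uses both as labels, so $(\dagger)$ fails for its family. The family $\mathcal D=\{\{00,10,11\}\}$ satisfies $(\dagger)$, with $\pi$ the transposition. A set all of whose pairs $(x,y)$ have their pattern in $\{00,10,11\}$ must be empty or everything: otherwise choose $x$ outside and $y$ inside, with pattern $01$.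

**Theorem A (first-order version).** Let $\mathfrak U$ be any structure with universe $U$, let $\mathcal D$ satisfy $(\dagger)$, and let $R_D\subseteq U^n$ $(D\in\mathcal D)$ be first-order definable with parameters. Let $A\subseteq U$ be such that each $n$-tuple of pairwise distinct elements lies in some $R_D$, and $\chi_A^n(x)\in D$ whenever $x\in R_D$ has pairwise distinct entries. Then $A$ is first-order definable in $\mathfrak U$ with parameters.

*Proof.* Call a finite partial function $f:U\to\{0,1\}$ admissible if for all pairwise distinct $x_1,\dots,x_n\in\operatorname{dom}f$ and all $D\in\mathcal D$ with $(x_1,\dots,x_n)\in R_D$ we have $(f(x_1),\dots,f(x_n))\in D$. We verify (P1)–(P4) and apply Lemma 10.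

(P1) is immediate. (P2) is the hypothesis that $\chi_A^n(x)\in D$ for $x\in R_D$ with distinct entries.

(P3): suppose $x_1,\dots,x_n$ are distinct and $g_0,\dots,g_n$ are admissible with $g_j(x_i)=1\iff i\le j$. With $\pi$ from $(\dagger)$, put $z_{\pi(i)}=x_i$. Then $g_j(z_{\pi(i)})=1$ iff $i\le j$, that is, $(g_j(z_1),\dots,g_j(z_n))=v_j^\pi$. The tuple $z$ has distinct entries, so it lies in some $R_D$. Admissibility of all $g_j$ gives $v_0^\pi,\dots,v_n^\pi\in D$, so $C_\pi\subseteq D$, contradicting $(\dagger)$.

(P4): let $\mathrm{Adm}_\beta(z)$ be the conjunction of $z_i\ne z_j$ for all $i,j$ with $\beta_i\ne\beta_j$, and of "$z_{i_1},\dots,z_{i_n}$ are not pairwise distinct, or $(z_{i_1},\dots,z_{i_n})\notin R_D$", for all indices $i_1,\dots,i_n$ and all $D\in\mathcal D$ with $(\beta_{i_1},\dots,\beta_{i_n})\notin D$. Since $\mathcal D$ is finite, this is a first-order formula with parameters. $\square$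

**Corollary C (first-order cardinality theorem).** Let $\mathfrak U$ be a structure with universe $U$ and $A\subseteq U$. To each $x\in U^n$ let a set $E(x)\subseteq\{0,\dots,n\}$ with $|E(x)|\le n$ be assigned such that all sets $\{x:j\in E(x)\}$ are definable with parameters, and $|\{x_1,\dots,x_n\}\cap A|\in E(x)$ for all $x$ with pairwise distinct entries. Then $A$ is definable with parameters.

*Proof.* For $E\subseteq\{0,\dots,n\}$ with $|E|\le n$ put
$$D_E=\Big\{v\in\{0,1\}^n:\ \sum_i v_i\in E\Big\}. \tag{8.1}$$
Since $\sum_i (v_j^\pi)_i=j$, every chain realizes all sums $0,\dots,n$. So no $D_E$ contains a chain, and $\mathcal D=\{D_E\}$ satisfies $(\dagger)$. The map $E\mapsto D_E$ is injective, because every $j\in\{0,\dots,n\}$ is the sum of some vector. So we may put $R_{D_E}=\{x:E(x)=E\}$, a Boolean combination of the sets $\{x:j\in E(x)\}$ and hence definable. Every tuple lies in one of these relations. For pairwise distinct entries $|\{x_1,\dots,x_n\}\cap A|=\sum_i\chi_A(x_i)$, so $\chi_A^n(x)\in D_{E(x)}$. Apply Theorem A. $\square$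

## 9. Which families of labels force regularity

**Definition.** Say that $A\subseteq\Sigma^*$ is *$\mathcal D$-enumerable by a finite automaton* if some synchronous automaton has every state labelled by some $D\in\mathcal D$ and, on every input (repeated words allowed), outputs a $D$ with $\chi_A^n(x_1,\dots,x_n)\in D$.

**Theorem B (classification).**

1. If $|\Sigma|\ge2$: every $A\subseteq\Sigma^*$ that is $\mathcal D$-enumerable by a finite automaton is regular if and only if $(\dagger)$ holds.
2. If $|\Sigma|=1$: every $A\subseteq\Sigma^*$ that is $\mathcal D$-enumerable by a finite automaton is regular if and only if $\{0,1\}^n\notin\mathcal D$.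
3. Every structure $\mathfrak U$ satisfies the conclusion of Theorem A for $\mathcal D$ (all choices of $R_D$ and $A$) if and only if $(\dagger)$ holds.

*Proof.*

**Part 1, "if": the automaton's outputs are automatic relations.** Let $R_D$ be the set of tuples on which the automaton outputs $D$. These relations are automatic, every tuple lies in one of them, and $\chi_A^n(x)\in D$ on $R_D$. Theorem A, applied to $(\Sigma^*,(R_D)_{D\in\mathcal D})$, makes $A$ definable with parameters from automatic relations. By Fact 2, $A$ is regular.

**Part 1, "only if": sorting is enough to enumerate chains.** Suppose each $C_\pi$ is contained in some $D_\pi\in\mathcal D$. Order $\Sigma$ linearly, call two of its letters $0<1$, and take $A=A_\alpha$, which is not regular by Lemma 3. We show that it is $\mathcal D$-enumerable. The automaton records for each pair $i<j$ whether $x_i,x_j$ have been equal so far, or which of them has turned out to be $<_{\rm lex}$-smaller ($\Box$ counting as smaller than all letters). At the end this determines the order of $x_1,\dots,x_n$, and the label uses some $\pi$ with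
$$x_{\pi(1)}\le_{\rm lex}\dots\le_{\rm lex}x_{\pi(n)} .$$
It outputs $D_\pi$. Since $A$ is downward closed under $\le_{\rm lex}$, the members of $A$ among the $x_{\pi(i)}$ are those with $i\le j$, for some $j\in\{0,\dots,n\}$. So $\chi_A^n(x_1,\dots,x_n)=v_j^\pi\in C_\pi\subseteq D_\pi$.

**Part 2: one letter.** If $\{0,1\}^n\in\mathcal D$, one state with this label shows that every $A$ is $\mathcal D$-enumerable, and nonregular unary languages exist. Conversely, let $A$ be nonregular and $\mathcal D$-enumerable. By Lemma 4 there is a state that is reached by tuples of every pattern $b\in\{0,1\}^n$. Its label contains every $b$, so it is $\{0,1\}^n$, and $\{0,1\}^n\in\mathcal D$.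

**Part 3: a cut in the rationals.** "If" is Theorem A. For "only if", suppose again that each $C_\pi\subseteq D_\pi\in\mathcal D$. In $(\mathbb Q,<)$ let $A=\{q:q<\sqrt2\}$ and
$$R_D=\bigcup\big\{\{x\in\mathbb Q^n:x_{\pi(1)}<\dots<x_{\pi(n)}\}:\ D_\pi=D\big\}.$$
These relations are definable. A tuple with distinct entries is sorted by exactly one $\pi$; it lies in $R_{D_\pi}$ and in no other $R_D$. As $A$ is downward closed, its pattern is in $C_\pi\subseteq D_\pi$. So all hypotheses of Theorem A except $(\dagger)$ hold.

But $A$ is not definable with parameters. Given finitely many parameters, let $(a,b)$ be the open interval around $\sqrt2$ that contains no parameter and whose endpoints are parameters or $\pm\infty$. Choose rationals $q<\sqrt2<q'$ in $(a,b)$. There is an automorphism of $(\mathbb Q,<)$ that is the identity outside $(a,b)$ and sends $q$ to $q'$. On the part of $(a,b)$ to the left of $q$, use the increasing linear map taking $a,q$ to $a,q'$, or the translation by $q'-q$ if $a=-\infty$. On the part to the right of $q$, use the increasing linear map taking $q,b$ to $q',b$, or the same translation if $b=\infty$. This automorphism fixes all parameters, so it preserves every set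 definable from them. But it moves $q\in A$ to $q'\notin A$. $\square$

**The statements of Section 1 as instances of Theorem B.** If $(\dagger)$ holds for $\mathcal D$, then $\{0,1\}^n\notin\mathcal D$, since $\{0,1\}^n$ contains every chain. So for any alphabet with at least one letter, $(\dagger)$ suffices to conclude regularity, by part 1 or part 2. (For $\Sigma=\varnothing$ there is only the empty word, and every language is finite.)

* *$\chi_A^n$ is $n$-enumerable.* Take $\mathcal D=\{D:|D|\le n\}$. It satisfies $(\dagger)$ because $|C_\pi|=n+1$.
* *$\#_A^n$ is $n$-enumerable.* Let $M$ be a witness. Repeated words need care, since $\chi_A^n(x)\in D_{E(x)}$, with $D_E$ from (8.1), is guaranteed only for distinct entries. For $i<j$ let $D_{i=j}=\{v\in\{0,1\}^n:v_i=v_j\}$. It contains no chain: if $\{i,j\}=\{\pi(a),\pi(b)\}$ with $a<b$, then $v_a^\pi$ has different entries at $i$ and $j$. Hence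
$$\mathcal D=\{D_E:|E|\le n\}\cup\{D_{i=j}:1\le i<j\le n\}$$
satisfies $(\dagger)$. Run $M$ and record at the same time which input words are equal. If all are distinct, output $D_E$ with $E$ the output of $M$; otherwise output $D_{i=j}$ for the first pair $i<j$ with $x_i=x_j$. So $A$ is $\mathcal D$-enumerable, and regular.
* *The other two weak cardinality theorems* are special cases of the previous item: one is $n=2$, the other adds the restriction that $0$ and $n$ are never enumerated together.
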